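# Five Shortest Paths on Most Convex Surfaces

## 1. Prisms over circumscribed polygons

A *convex surface* is the boundary $S=\partial K$ of a compact convex set $K\subset\mathbb R^3$ with interior points. Its intrinsic metric $d_S(a,b)$ is the infimum of the lengths of curves on $S$ from $a$ to $b$. A *segment* of $S$ is a shortest path on $S$ for this metric. A piece of a line in a plane or in space will always be called a *straight segment*.

How many segments can join two points? On a round sphere, antipodal points are joined by infinitely many. Here is an example in which the number can be chosen.

**Proposition 1.** Let $Q\subset\mathbb R^2$ be a convex $k$-gon all of whose sides touch a circle of radius $r$ about the origin $o$, each at a relative interior point. On the boundary of the prism $Q\times[0,H]$, the points $x_0=(o,0)$ and $y_0=(o,H)$ are joined by exactly $k$ segments.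

**Proof.** Let $p_1,\dots,p_k$ be the touching points. Let $\gamma_i$ go straight from $x_0$ to $(p_i,0)$, then vertically to $(p_i,H)$, then straight to $y_0$. Its length is $H+2r$. The distance from $o$ to $\partial Q$ is $r$, and it is attained exactly at $p_1,\dots,p_k$.

Let $c$ be any curve on the surface from $x_0$ to $y_0$. Let $(q,0)$ be the last point of $c$ on the bottom face. The interior of this face is open in the surface, so $q\in\partial Q$. Let $(q',H)$ be the first point after it on the top face; again $q'\in\partial Q$. The three parts of $c$ have lengths at least $|q|\ge r$, at least $H$ (the height changes by $H$), and at least $|q'|\ge r$. So the length of $c$ is at least $H+2r$. If equality holds, the first and last parts are straight with $|q|=|q'|=r$, and the middle part has length exactly $H$ while rising by $H$, so it is vertical and $q=q'$. Then $q=q'=p_i$ for some $i$, and $c=\gamma_i$. $\square$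

So no bound on the number of segments holds for all convex surfaces. What changes if we ask about a *typical* surface, that is, about what survives when the surface is slightly disturbed and the two points are allowed to move?

Let us look at the lengths near $(x_0,y_0)$. Let $n_i=p_i/r$ be the outer unit normal of the $i$-th side and $t_i\perp n_i$ a unit vector. Write $x=(\xi,0)$, $y=(\eta,H)$ with $\xi,\eta\in\mathbb R^2$ small. Unfold the bottom, the $i$-th side face and the top into one plane. In this unfolding the straight segment from $x$ to $y$ has length
$$L_i(\xi,\eta)=\sqrt{\big(H+2r-\langle n_i,\xi+\eta\rangle\big)^2+\langle t_i,\xi-\eta\rangle^2}. \tag{1}$$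
Asking that $k$ such lengths agree is a system of $k-1$ equations. If $x$ is prescribed, there are two unknowns, the coordinates of $y$, and one expects at most three equal lengths to survive a general disturbance. If both points may move, there are four unknowns, and the count suggests five.

On the prism with $k=5$, however, the linear part of $L_i$ at $(0,0)$ is $-\langle n_i,\xi+\eta\rangle$. The four differences $L_1-L_j$ depend to first order only on the two numbers $\xi+\eta$, so their differential has rank $2$, not $4$. The first-order test says nothing here. There is a second difficulty. To say something about typical surfaces we must produce stable five-tuples of segments near *every* convex surface, not only near a special one.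

## 2. Category in the space of convex surfaces, and the theorem

Let $\mathcal S$ be the space of all convex surfaces with the Pompeiu–Hausdorff metric; it is a Baire space.

**Definition (most).** A set is *nowhere dense* if its closure has empty interior, and *of first category* if it is a countable union of nowhere dense sets. *Most* convex surfaces have a property if the set of those that do not have it is of first category in $\mathcal S$.

**Example.** Polyhedra are dense in $\mathcal S$, yet most convex surfaces are not polyhedra. Indeed, let $\mathcal P_N$ be the set of surfaces that bound the convex hull of at most $N$ points. It is closed, since limits of such hulls are such hulls. It has empty interior, since strictly convex surfaces are dense. So it is nowhere dense, and the set of polyhedra is $\bigcup_N\mathcal P_N$. Thus we may *construct* on polyhedra, but then we must show that what we built persists in a neighborhood.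

The question is Problem 2 of "Points Joined By Three Shortest Paths On Convex Surfaces": *is it true, for most $S\in\mathcal S$, that any two points of $S$ are joined by at most $3$ segments?*

**Theorem 2.**

1. The set of all $S\in\mathcal S$ on which any two points are joined by at most $4$ (in particular, at most $3$) segments is nowhere dense in $\mathcal S$. So the answer to Problem 2 is no.
2. For most $S\in\mathcal S$: (a) any two points of $S$ are joined by at most five segments; (b) every nonempty open subset of $S$ contains two points joined by exactly five segments.

We use the following facts.

* **(Al)** (A. D. Alexandrov, *Convex Polyhedra*.) Every polyhedral metric of nonnegative curvature on the sphere is isometric to the boundary of a convex polyhedron, doubly covered convex polygons allowed, whose vertices are the cone points. Any isometry between two such polyhedra is induced by a proper or improper motion; in particular, a nondegenerate polyhedron is not isometric to a doubly covered polygon.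
* **(Dens)** $C^\infty$ surfaces of positive Gauss curvature, in particular strictly convex surfaces, are dense in $\mathcal S$ (Schneider, *Convex Bodies: The Brunn–Minkowski Theory*).
* Hadamard's theorem (closed surfaces of positive curvature are convex), Blaschke's selection theorem, and standard facts of Riemannian geometry and differential topology.
* The nearest-point map onto a compact convex set $K$ is $1$-Lipschitz. If $\operatorname{int}K\ne\emptyset$, it maps $\mathbb R^3\setminus\operatorname{int}K$ onto $\partial K$. So a curve outside $\operatorname{int} K$ is sent to a curve on $\partial K$ that is not longer.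

Some of these words need an explanation. A *polyhedral metric* comes from gluing finitely many triangles along sides of equal length. A *cone point* is a point with total angle $\Theta\neq2\pi$ around it, and its *curvature* is $2\pi-\Theta$. For example, a vertex of a cube has angle $3\pi/2$ and curvature $\pi/2$. A vertex of a nondegenerate convex polyhedron always has curvature in $(0,2\pi)$. For a planar compact convex set $Q$ with interior, $DQ$ denotes the *doubly covered* $Q$: two copies of $Q$, called sheets, glued along $\partial Q$. If $Q$ is a square, $DQ$ has four cone points of angle $\pi$. The gauge of a convex body $K$ with $o\in\operatorname{int}K$ is $\|q\|_K=\min\{t\ge0:q\in tK\}$; for $K=B(o,R)$ it is $|q|/R$.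

## 3. Intrinsic distances under Hausdorff convergence

The purpose of this section is to show that intrinsic distances and segments pass to limits in $\mathcal S$.

First, convergence of surfaces gives a sandwich of bodies. Let $s$ be the Hausdorff distance of $S=\partial K$ and $S'=\partial K'$. The support function of a body is a maximum over its boundary, so the support functions of $K$ and $K'$ differ by at most $s$ on unit vectors. If $B(o,r)\subset K$ and $s<r$, the support function of $K$ is at least $r$ on unit vectors, so with $\eta=s/r$ we get
$$(1-\eta)K\subset K'\subset(1+\eta)K. \tag{2}$$
Let $h:S\to S'$ be the radial homeomorphism from $o$. By (2), $hx=tx$ with $t\in[1-\eta,1+\eta]$. So $h\to\mathrm{id}$ uniformly as $S'\to S$. The same reasoning shows that convergence of bodies to a limit with interior implies convergence of their boundaries.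

**Lemma 3.** Let $B(o,r)\subset K,K'\subset B(o,R)$, let (2) hold with $0<\eta\le\frac12$, and let $h:S\to S'$ be the radial homeomorphism. Then $|d_{S'}(hx,hy)-d_S(x,y)|\le C'\eta$ for all $x,y\in S$, where $C'$ depends only on $r,R$. In particular, if $S_n\to S$, then $d_{S_n}(h_nx,h_ny)\to d_S(x,y)$ uniformly.

**Proof.** **Step 1: intrinsic distance is at most a constant times Euclidean distance.** For $|q|,|q'|\ge r/2$,
$$\frac q{\|q\|_{K'}}-\frac{q'}{\|q'\|_{K'}}=\frac{q-q'}{\|q\|_{K'}}+\frac{q'}{\|q'\|_{K'}}\cdot\frac{\|q'\|_{K'}-\|q\|_{K'}}{\|q\|_{K'}} .$$
Here $\|q\|_{K'}\ge|q|/R\ge r/(2R)$. The point $q'/\|q'\|_{K'}$ lies on $S'$, so its norm is at most $R$. By the triangle inequality and $B(o,r)\subset K'$, the gauge is $\frac1r$-Lipschitz. So $q\mapsto q/\|q\|_{K'}$ is Lipschitz on $\{|q|\ge r/2\}$ with constant $2R/r+2R^2/r^2$.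

Let $a,b\in S'$; then $|a|,|b|\ge r$. If $|a-b|\le r$, each point of the straight segment $ab$ is within $r/2$ of $a$ or $b$, hence has norm at least $r/2$, and the map sends $ab$ to a curve on $S'$ from $a$ to $b$. If $|a-b|>r$, we use $d_{S'}(a,b)\le\pi R$. This holds because the nearest-point map takes $\partial B(o,R)$ onto $S'$ (an outer normal ray at $p\in S'$ hits the sphere at a point whose nearest point is $p$) without increasing lengths. Altogether $d_{S'}(a,b)\le C|a-b|$ with $C=C(r,R)$, and likewise for $S$.

**Step 2: comparison.** Let $c$ be a segment of $S$ from $x$ to $y$, and let $\pi'$ be the nearest-point map onto $K'$. The curve $(1+\eta)c$ lies on the boundary of $(1+\eta)K\supset K'$, hence outside $\operatorname{int}K'$. So $\pi'((1+\eta)c)$ is a curve on $S'$ of length at most $(1+\eta)d_S(x,y)$. Since $\pi'$ fixes $hx$ and is $1$-Lipschitz, $|\pi'((1+\eta)x)-hx|\le|(1+\eta)x-hx|\le2\eta R$, and similarly at $y$. By Step 1,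
$$d_{S'}(hx,hy)\le(1+\eta)d_S(x,y)+4C\eta R .$$
For the reverse, put $\eta'=\eta/(1-\eta)\le2\eta$. From (2), $(1-\eta')K'\subset(1+\eta)^{-1}K'\subset K\subset(1-\eta)^{-1}K'=(1+\eta')K'$. So the roles can be exchanged with $\eta'$ in place of $\eta$. As all distances are at most $\pi R$, the lemma follows. $\square$

**Lemma 4.** Let $S_n\to S$ and let $\sigma_n$ be segments of $S_n$, parametrized on $[0,1]$ proportionally to arclength. Then a subsequence of $h_n^{-1}\circ\sigma_n$ converges uniformly to a segment of $S$ (possibly a point), parametrized proportionally to arclength.

**Proof.** Let $\ell_n$ be the length of $\sigma_n$, a bounded sequence, and $c_n=h_n^{-1}\circ\sigma_n$. By Lemma 3, $d_S(c_n(s),c_n(t))=|s-t|\ell_n+o(1)$ uniformly in $s,t$. Choose a subsequence with $\ell_n\to\ell$ for which $c_n$ converges at all rational parameters. Every parameter is close to a point of a finite rational grid, so the displayed relation makes the convergence uniform. The limit satisfies $d_S(\sigma(s),\sigma(t))=|s-t|\ell$, so it is a segment. $\square$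

## 4. A first-order test for the survival of five segments

We turn the count of Section 1 into a lemma. The obstacle is that a nearby surface is arbitrary, so its distance functions need not be differentiable. We use derivatives only on the good surface, and transfer the result by the Brouwer degree, which needs only uniform closeness.

**Lemma 5.** Let $S_0\in\mathcal S$ and let $x_0\neq y_0$ be joined by exactly five segments $\gamma_1,\dots,\gamma_5$, pairwise disjoint except at endpoints. Suppose each $\gamma_i$ has an open neighborhood $N_i$ in $S_0$ which a length-preserving homeomorphism maps onto the $\epsilon$-neighborhood of a straight segment in $\mathbb R^2$, $\gamma_i$ going to this straight segment. Let $u_i,v_i$ be the unit directions of $\gamma_i$ at $x_0$ and at $y_0$, pointing into $\gamma_i$, in fixed flat charts at $x_0$ and $y_0$. Let the five points $w_i=(u_i,v_i)\in\mathbb R^2\times\mathbb R^2$ be affinely independent. Then, given neighborhoods of $x_0$ and $y_0$ in $\mathbb R^3$, every $S\in\mathcal S$ close enough to $S_0$ has distinct points $x,y$ in these neighborhoods, respectively, joined by at least five segments.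

Near $x_0$ the map of $N_i$ to the plane (the development of $N_i$) and the fixed chart differ by a length-preserving homeomorphism between planar domains. Such a map does not increase the distance of two points joined by a straight segment in its domain, and the same holds for its inverse. So near $x_0$ it is an isometry of the plane. The same holds near $y_0$.

**Example.** For the pentagonal prism of Proposition 1, in the charts given by projection to $\mathbb R^2$, $w_i=(n_i,n_i)$. These five points lie in a $2$-dimensional plane, so they are not affinely independent, and Lemma 5 does not apply.

**Proof.** **Step 1: lengths that remember the route.** Let $\ell=d_{S_0}(x_0,y_0)$, let $m_i$ be the midpoint of $\gamma_i$, and let $G_i\subset N_i$ be a compact neighborhood of $m_i$ disjoint from $\gamma_j$ for all $j\ne i$. For $S$ near $S_0$ let $h=h_S:S_0\to S$ be the radial homeomorphism. For $x,y\in S_0$ put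
$$L_i^S(x,y)=\min_{m\in G_i}\big(d_S(hx,hm)+d_S(hm,hy)\big). \tag{3}$$
This is continuous in $(x,y)$. By Lemma 3, $L_i^S\to L_i:=L_i^{S_0}$ uniformly as $S\to S_0$. Clearly $L_i^S(x,y)\ge d_S(hx,hy)$. Taking $m=m_i$ shows $L_i(x_0,y_0)=\ell$.

**Step 2: on $S_0$ and near $(x_0,y_0)$, $L_i(x,y)$ is the Euclidean distance of $x,y$ in the development of $N_i$.** Let $(x,y)\to(x_0,y_0)$, and consider the concatenation of segments from $x$ to a minimizing $m\in G_i$ and from $m$ to $y$. Its length $L_i(x,y)$ tends to $\ell$. By Lemma 4 applied to both parts, any sequence has a subsequence converging to a curve from $x_0$ to $y_0$ of length at most $\ell$ that meets $G_i$. This is a segment meeting $G_i$, hence $\gamma_i$. So for $(x,y)$ close to $(x_0,y_0)$ the path lies in $N_i$, and its length is at least the planar distance. Conversely, the development is convex, and the straight segment in it from $x$ to $y$ is close to $\gamma_i$, so it passes through $G_i$, because $m_i$ is interior to $G_i$. Hence $L_i(x,y)$ is at most the planar distance.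

**Step 3: the differential.** The distance of two distinct points of the plane is smooth, and moving an endpoint toward the other one decreases it at unit rate. So $L_i$ is smooth near $(x_0,y_0)$, and in the fixed charts its gradient at $(x_0,y_0)$ is $-(u_i,v_i)=-w_i$. Therefore
$$\Phi=(L_1-L_2,\;L_1-L_3,\;L_1-L_4,\;L_1-L_5), \tag{4}$$
a map from a neighborhood of $(x_0,y_0)$ in a $4$-manifold to $\mathbb R^4$, has $\Phi(x_0,y_0)=0$ and a differential there with rows $w_j-w_1$. By affine independence it is invertible.

**Step 4: segments of nearby surfaces use exactly one route.** We claim there are neighborhoods $U^*$ of $(x_0,y_0)$ and $\mathcal U$ of $S_0$ such that for $(x,y)\in U^*$ and $S\in\mathcal U$ every segment of $S$ from $hx$ to $hy$ meets exactly one of the sets $h(G_i)$. Otherwise there are $S_n\to S_0$, $(x_n,y_n)\to(x_0,y_0)$ and segments meeting none or at least two of them. By Lemma 4 a subsequence, pulled back to $S_0$, converges uniformly to some $\gamma_k$. The midpoints converge to $m_k\in\operatorname{int}G_k$, so $G_k$ is eventually met. Then some $G_j$ with $j\ne k$ is met infinitely often, and since $G_j$ is compact, $\gamma_k$ meets $G_j$. This contradicts the choice of $G_j$.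

**Step 5: the degree.** Choose a small closed ball $U\subset U^*$ around $(x_0,y_0)$ on which $\Phi$ is a diffeomorphism onto its image. Then $|\Phi|\ge c>0$ on $\partial U$ and $\deg(\Phi,\operatorname{int}U,0)=\pm1$. For $S$ near $S_0$, the map $\Phi_S=(L_1^S-L_j^S)_{j=2}^5$ is continuous with $|\Phi_S-\Phi|<c$ on $U$. So the linear homotopy from $\Phi$ to $\Phi_S$ has no zero on $\partial U$, $\Phi_S$ has degree $\pm1$, and it has a zero $(x,y)\in U$.

At this zero, $L_1^S=\dots=L_5^S=:\lambda\ge d_S(hx,hy)$. Take any segment from $hx$ to $hy$. It meets some $h(G_k)$, so $\lambda=L_k^S\le d_S(hx,hy)$ and $\lambda=d_S(hx,hy)$. Hence for each $i$ the concatenated shortest path through a minimizing point of $G_i$ is a segment. It meets $h(G_i)$, and by Step 4 no other $h(G_j)$. So the five segments obtained are different. For $U$ small and $S$ close to $S_0$, $hx\neq hy$ lie in the prescribed neighborhoods. $\square$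

## 5. What a single vertex can and cannot do

We now need, close to any convex surface, a polyhedron to which Lemma 5 applies. Start with a polyhedron $P$ and a vertex $v$ of curvature $\omega$. Near $v$ the surface is a cone of angle $\Theta=2\pi-\omega$. Does this already contain enough segments?

It does not: on a cone of angle $\Theta<2\pi$ two points are joined by at most two segments. If one point is the apex, the only segment is the ray piece. Otherwise let the points be at distances $\rho,\rho'>0$ from the apex, with angular separation $\varphi\in[0,\Theta/2]$. A shortest path that avoids the apex develops to a straight segment that turns about the apex by an angle $\psi\in(-\pi,\pi)$ with $\psi\equiv\varphi \pmod\Theta$, for a suitable orientation. The square of its length is $\rho^2+\rho'^2-2\rho\rho'\cos\psi$, which increases with $|\psi|$. The least value of $|\psi|$ is $\varphi\le\Theta/2<\pi$, attained once, or twice if $\varphi=\Theta/2$. Paths through the apex have length at least $\rho+\rho'$, which is larger.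

How much more do we need? Suppose a disc that is flat except for cone points is bounded by two geodesics from $x$ to $y$ with interior angles $\alpha$ at $x$ and $\beta$ at $y$. Call this a *digon*. By Gauss–Bonnet its inner curvature $\kappa$ satisfies $\kappa+(\pi-\alpha)+(\pi-\beta)=2\pi$, so
$$\kappa=\alpha+\beta. \tag{5}$$
For five segments from $x$ to $y$ bounding four consecutive digons, each digon must contain curvature. So one cone point is too few, and four can suffice. This suggests replacing $v$ by four cone points $v_1,\dots,v_4$ with the same total curvature: cut out a digon around $v$, and insert a chain of four thinner digons with the same total angles at $x$ and at $y$. Then nothing outside is affected.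

The most natural chain is symmetric under exchanging $x$ and $y$, with equal angles $\alpha_k=\beta_k$ in each digon. This fails the test. In suitable charts the directions of the five sides satisfy $u_i=v_i$, so all $w_i$ lie in the $2$-plane $\{(u,u)\}$, exactly as for the prism. The remedy is to choose the angles at $x$ and at $y$ generically. The remaining questions are whether the five sides really are *shortest*, and whether the new metric lives on a convex polyhedron *near* $P$.

**Proposition 6.** Let $P=\partial K$ be a nondegenerate convex polyhedron, $v$ a vertex of $P$, and $\rho>0$. There is a nondegenerate convex polyhedron $P'$ at Hausdorff distance less than $\rho$ from $P$ with points $x,y\in P'$ at Euclidean distance less than $\rho$ from $v$ that satisfy the hypotheses of Lemma 5 (with $S_0=P'$, $x_0=x$, $y_0=y$).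

The proof occupies Sections 6 and 7.

## 6. The chain of four digons

**Step 1: choosing the angles.** Let $\omega\in(0,2\pi)$ be the curvature of $P$ at $v$. We want $\alpha_k,\beta_k>0$ $(1\le k\le4)$ with $\sum(\alpha_k+\beta_k)=\omega$ such that, with $a_i=\sum_{k<i}\alpha_k$ and $b_i=\sum_{k<i}\beta_k$ for $1\le i\le5$,
$$\Delta=\det\big(1,\cos a_i,\sin a_i,\cos b_i,\sin b_i\big)_{i=1}^5\neq0. \tag{6}$$

Use $a_2,\dots,a_5,b_2,\dots,b_5$ as parameters, with $a_1=b_1=0$. On the hyperplane $\mathcal H=\{a_5+b_5=\omega\}\subset\mathbb R^8$ the function $\Delta$ is real-analytic. The admissible parameters, $0<a_2<\dots<a_5$ and $0<b_2<\dots<b_5$, form a nonempty open subset of $\mathcal H$. If $\Delta$ vanished on this set, it would vanish on all of the connected set $\mathcal H$. So it suffices to find one point of $\mathcal H$, admissible or not, with $\Delta\ne0$.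

Put $a_5=b_5=\omega/2\in(0,\pi)$. Rows $1$ and $5$ are different, since $\cos(\omega/2)\ne1$, and both have first entry $1$, so they are linearly independent. The functions $1,\cos a,\sin a,\cos b,\sin b$ of $(a,b)\in\mathbb R^2$ are linearly independent: differentiating a relation in $a$ kills the coefficients of $\cos a,\sin a$, differentiating in $b$ kills those of $\cos b,\sin b$, and then the constant is $0$. Hence the vectors $(1,\cos a,\sin a,\cos b,\sin b)$ span $\mathbb R^5$, since otherwise a nonzero linear functional would vanish on all of them. So rows $2,3,4$ can be chosen to complete a basis.

**Step 2: the metric $m_\delta$.** Let $A=\frac12\sum\alpha_k$ and $B=\frac12\sum\beta_k$, so $A+B=\omega/2<\pi$. For small $\delta>0$ let $T$ be the planar triangle with base $[x,y]$ of length $\delta$, base angles $A$ at $x$ and $B$ at $y$, and apex $v$. Let $T_k$ be the triangle with base $[x,y]$ of length $\delta$, base angles $\alpha_k/2$ at $x$ and $\beta_k/2$ at $y$, and apex $v_k$. Glue two copies of $T$ along the two sides other than the base, and call the disc $D$. Glue two copies of $T_k$ likewise, and call the disc $D_k$. Then $D$ and $D_k$ are digons with two sides of length $\delta$. Their angles are $2A,2B$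 and $\alpha_k,\beta_k$, respectively. For instance, $A=B=\pi/3$ makes $D$ out of two equilateral triangles, with one cone point of angle $2\pi/3$ and curvature $4\pi/3=2A+2B$, as (5) demands.

For some $r>0$, the ball of radius $r$ about $v$ in $P$ is isometric to a ball about the apex of a cone of angle $2\pi-\omega=2(\pi-A-B)$. This cone is the double of a planar sector $\Sigma$ of angle $\pi-A-B$, which is the apex angle of $T$. So for small $\delta$ we may place $T$ in $\Sigma$ with the apexes together, and $D$ embeds in the ball with its cone point at $v$. Remove the interior of $D$ from $P$ and glue in the chain $D_1\cup D_2\cup D_3\cup D_4$, in which $D_k$ and $D_{k+1}$ share one side, all points $x$ are identified, and all points $y$ are identified. Call the five consecutive sides $\gamma_1,\dots,\gamma_5$; here $\gamma_1$ and $\gamma_5$ are glued to the two sides of $D$. The result is a sphere $M_\delta$ with a polyhedral metric $m_\delta$, the infimum of lengths of polygonal paths.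

The total angle at $x$ is $(2\pi-2A)+\sum\alpha_k=2\pi$, and likewise it is $2\pi$ at $y$. The metric is flat along the interiors of the $\gamma_i$. At $v_k$ the angle is $2\pi-(\alpha_k+\beta_k)<2\pi$. So $m_\delta$ has nonnegative curvature. It has $N=\#V(P)+3$ cone points, where $\#V(P)$ is the number of vertices of $P$.

**Step 3: the shortest paths of $m_\delta$ from $x$ to $y$ are exactly $\gamma_1,\dots,\gamma_5$, for small $\delta$.** The tool is a folding map to the plane. Let $V_\delta$ be the part of $M_\delta$ that replaces the $r$-ball about $v$. Since $D$ lies within a distance $O(\delta)$ of $v$, a path starting at $x$ that leaves $V_\delta$ has length at least $r-O(\delta)$. So for small $\delta$ paths from $x$ of length at most $2\delta$ stay in $V_\delta$.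

Define $\Pi:V_\delta\to\mathbb R^2$ as follows. Fix a planar straight segment $I=[x,y]$ of length $\delta$ and place $T$ on it, on the upper side. The part of $V_\delta$ outside $D$ consists of two copies of (the $r$-ball in $\Sigma$) minus $T$. Fold both onto that planar set. It lies on the lower side of the line of $I$ and meets this line only in $I$. Fold each $D_k$ onto $T_k$, placed on $I$ on the upper side. All $\gamma_i$ go identically onto $I$, so $\Pi$ is well defined and continuous. It is isometric on each flat piece, so it preserves lengths of polygonal paths. Moreover,
$$\Pi^{-1}(I)=\gamma_1\cup\dots\cup\gamma_5 . \tag{7}$$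

Let $c$ be a shortest path from $x$ to $y$, parametrized by arclength. Since the $\gamma_i$ have length $\delta$, $c$ has length at most $\delta$. For $s<t$ and small $e>0$ there are polygonal paths from $x$ to $c(s)$ of length less than $s+e$ and from $c(s)$ to $c(t)$ of length less than $t-s+e$. Together they have length less than $2\delta$, so they stay in $V_\delta$, and $|\Pi c(s)-\Pi c(t)|\le t-s+e$. Letting $e\to0$, we see that $\Pi c$ is $1$-Lipschitz. It joins the endpoints of $I$, which are at distance $\delta$. So $c$ has length exactly $\delta$, and $\Pi c(t)$ is the point of $I$ at distance $t$ from $x$. By (7), $c\subset\bigcup\gamma_i$, and $c(t)\neq x,y$ for $0<t<\delta$. The interiors of the $\gamma_i$ are disjoint, so by connectedness $c$ stays in one of them, and $c=\gamma_i$ for this $i$. In particular $m_\delta(x,y)=\delta$, and all the $\gamma_i$ are shortest paths.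

**Step 4: flat neighborhoods and the test.** The $\gamma_i$ are simple arcs, disjoint except at endpoints, and contain no cone points. The angle on each side of an interior point of $\gamma_i$ is $\pi$. So placing small flat discs one after another along $\gamma_i$ gives a local isometry from a planar neighborhood of a straight segment of length $\delta$ into $M_\delta$ that maps this straight segment injectively onto $\gamma_i$. It is injective on the $\epsilon$-neighborhood for small $\epsilon$. Otherwise there would be points $p_n\ne q_n$ with equal images, converging to points of the straight segment with equal images, hence to the same point, which contradicts local injectivity. This gives the $N_i$ of Lemma 5.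

The angle between $\gamma_i$ and $\gamma_{i+1}$ inside $D_i$ is $\alpha_i$ at $x$ and $\beta_i$ at $y$. So in suitable orthonormal coordinates at $x$ and at $y$, of opposite orientations, $u_i=(\cos a_i,\sin a_i)$ and $v_i=(\cos b_i,\sin b_i)$. The rows in (6) are $(1,w_i)$, and $\Delta\ne0$ says exactly that the $w_i$ are affinely independent.

So everything intrinsic in Lemma 5 holds in $(M_\delta,m_\delta)$. It remains to realize this metric close to $P$.

## 7. Realizing the surgered metric near the given polyhedron

By (Al), $(M_\delta,m_\delta)$ is isometric to the boundary $P_\delta$ of a possibly degenerate convex polyhedron $K_\delta$, the convex hull of $N$ points; if $\dim K_\delta=2$, then $P_\delta$ means $DK_\delta$. But (Al) does not say where $P_\delta$ is. The plan is to let $\delta\to0$, take a limit of the bodies, show that the limit surface is isometric to $P$, and invoke the uniqueness part of (Al). The trouble is that, a priori, the limit might be flat, and this case must be followed until uniqueness excludes it.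

**Step 1: $m_\delta$ is close to $d_P$.** Let $f_\delta:P\to M_\delta$ be the identity outside $\operatorname{int}D$, and let it map $\operatorname{int}D$ arbitrarily into the chain. The triangles $T,T_k$ have diameters proportional to $\delta$, so both $D$ and the chain have diameter at most $c\delta$. They have the same boundary, of length $2\delta$. Let $p,q\notin\operatorname{int}D$, and take a shortest path between them in $P$ or in $M_\delta$. If it meets the common boundary, replace its part between the first and last points on this boundary by a boundary arc of length at most $\delta$. We get a path in the other space that is longer by at most $\delta$. Points of $\operatorname{int}D$ are compared with $x$, at a cost of at most $c\delta$ in each space. Hence, with a constant $c'$,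
$$|m_\delta(f_\delta p,f_\delta q)-d_P(p,q)|\le c'\delta\qquad(p,q\in P). \tag{8}$$
Also, the areas of $m_\delta$ converge to $\operatorname{area}(P)>0$.

**Step 2: a limit body of dimension at least two.** The Euclidean diameter of $K_\delta$ is at most the diameter of $m_\delta$, which is bounded; translate so that $o\in K_\delta$. By Blaschke's theorem there are $\delta_n\to0$ with $K_n:=K_{\delta_n}\to Q$. Passing to a subsequence along which the $N$ points converge, we see that $Q$ is the convex hull of at most $N$ points. Write $P_n=P_{\delta_n}$. If $\dim Q\le1$, then $K_n$ would lie in thin neighborhoods of a straight segment or a point. By monotonicity of surface area for convex bodies, the surface areas of $K_n$ (twice the area if $\dim K_n=2$) would tend to $0$, contrary to Step 1. So $\dim Q\ge2$. Let $\widehat Q=\partial Q$ if $\dim Q=3$ and $\widehat Q=DQ$ if $\dim Q=2$. In both cases $\widehat Q$ is a topological sphere.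

**Step 3: almost-isometries to the limit.** We claim that for large $n$ there are maps $F_n:P_n\to\widehat Q$, not necessarily continuous, changing distances by at most $\tau_n$, where $\tau_n\to0$.

*Case $\dim Q=3$.* Translate all $K_n$ and $Q$ by one common vector so that $o\in\operatorname{int}Q$. For large $n$, $K_n$ is nondegenerate. Let $h_n:\partial Q\to P_n$ be the radial homeomorphism. By Lemma 3, $F_n=h_n^{-1}$ works.

*Case $\dim Q=2$.* Apply one motion to all $K_n$ and $Q$ so that $Q\subset\{z=0\}$ with $o$ in the relative interior of $Q$. Let $p$ be the vertical projection onto $\{z=0\}$ and $Q_n=p(K_n)\to Q$. For large $n$ we have $K_n\subset\{|z|\le\varepsilon\}$ with $\varepsilon=\varepsilon_n\to0$; also $(1-\eta)Q\subset Q_n\subset(1+\eta)Q$ with $\eta=\eta_n\to0$, by the planar version of (2); and $B(o,r_0)\subset Q_n$ in the plane for a fixed $r_0>0$. Let $Q\subset B(o,R)$. We build $F_n=E_n\circ G_n$ with $G_n:P_n\to DQ_n$ and $E_n:DQ_n\to DQ$.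

We need the distances of a double. Folding $DQ_n$ onto $Q_n$ does not increase lengths, so points $q,q'$ of the same sheet have distance $|q-q'|$, realized by the straight segment. A path between opposite sheets must cross $\partial Q_n$, so there
$$d_{DQ_n}(q,q')=\min_{c\in\partial Q_n}\big(|q-c|+|c-q'|\big). \tag{9}$$
If $q$ or $q'$ lies on $\partial Q_n$, the two formulas agree.

*Construction of $G_n$ if $\dim K_n=2$.* Since $Q_n$ contains a disc, $K_n$ is the graph over $Q_n$ of an affine function $f$. Since $|f|\le\varepsilon$ on $B(o,r_0)$, we have $|\nabla f|\le\varepsilon/r_0$. The projection $p$, sheet to sheet, is a bijection $G_n:DK_n\to DQ_n$ that changes lengths by a factor in $[(1+\varepsilon^2/r_0^2)^{-1/2},1]$. As diameters are bounded, it changes distances by $o(1)$.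

*Construction of $G_n$ if $\dim K_n=3$.* The projection of $\operatorname{int}K_n$ is the relative interior of $Q_n$, so over each relative interior point of $Q_n$ there are exactly two points of $P_n$, one on an upper face and one on a lower face. The remaining points of $P_n$, including vertical faces, lie over $\partial Q_n$. Let $G_n$ send a point of an upper (lower) face to its projection in the upper (lower) sheet, and points over $\partial Q_n$ to the common boundary of the sheets. It is well defined and continuous, and on each face it is an orthogonal projection, so it does not increase lengths. Thus
$$d_{DQ_n}(G_na,G_nb)\le d_{P_n}(a,b).$$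

For the converse, let $a,b\in P_n$ lie over $q,q'\in Q_n$. A shortest path of $DQ_n$ from $G_na$ to $G_nb$ is a straight segment in one sheet, or two straight segments in opposite sheets meeting at a point $c\in\partial Q_n$. Lift it to the boundary of the prism $Q_n\times[-\varepsilon,\varepsilon]\supset K_n$, the upper sheet to $z=\varepsilon$ and the lower one to $z=-\varepsilon$, adding the vertical straight segment over $c$ if necessary. The lifted path has length at most $d_{DQ_n}(G_na,G_nb)+2\varepsilon$ and runs from a point $a'=(q,\pm\varepsilon)$ to a point $b'=(q',\pm\varepsilon)$. The vertical straight segment $aa'$ has length at most $2\varepsilon$ and misses $\operatorname{int}K_n$: either $q\in\partial Q_n$, or $a$ lies on an upper (lower) face and $a'$ is above (below) it. The same holds for $bb'$. So the concatenation of $aa'$, the lifted path, and $b'b$ lies outside $\operatorname{int}K_n$. Its image under the nearest-point map onto $K_n$ is a curve on $P_n$ from $a$ to $b$. Hence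
$$d_{P_n}(a,b)\le d_{DQ_n}(G_na,G_nb)+6\varepsilon. \tag{10}$$

*Construction of $E_n$.* Assign each point of $\partial Q_n$ to one of the sheets, and let $E_n$ send $q$ to $(1+\eta)^{-1}q\in Q$ in the same sheet. For points of the same sheet, distances are multiplied by $(1+\eta)^{-1}$. For points $q,q'$ of opposite sheets we compare (9) with
$$d_{DQ}(E_nq,E_nq')=\min_{\bar c\in\partial Q}\big(|(1+\eta)^{-1}q-\bar c|+|\bar c-(1+\eta)^{-1}q'|\big).$$
The radial map $c\mapsto\bar c=c/\|c\|_Q$ takes $\partial Q_n$ onto $\partial Q$. For $c\in\partial Q_n$ we have $\|c\|_Q\in[1-\eta,1+\eta]$, so
$$|\bar c-(1+\eta)^{-1}c|=|\bar c|\,\Big|1-\frac{\|c\|_Q}{1+\eta}\Big|\le2\eta R .$$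
Hence $|d_{DQ}(E_nq,E_nq')-(1+\eta)^{-1}d_{DQ_n}(q,q')|\le4\eta R$. As diameters are bounded, $E_n$ changes distances by $o(1)$. So $F_n=E_n\circ G_n$ proves the claim.

**Step 4: a limit isometry.** Let $\varphi_n:P\to\widehat Q$ be the composition of $f_{\delta_n}$, the isometry $M_{\delta_n}\to P_n$, and $F_n$. By (8) and Step 3, $|d_{\widehat Q}(\varphi_np,\varphi_nq)-d_P(p,q)|\le\tau_n'$ with $\tau_n'\to0$. By a diagonal argument, pass to a subsequence such that $\varphi_n$ converges on a countable dense set $H\subset P$. The limit is distance-preserving on $H$ and extends to a distance-preserving map $\varphi:P\to\widehat Q$. For $p\in P$ and $p'\in H$,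
$$d(\varphi_np,\varphi p)\le d(\varphi_np,\varphi_np')+d(\varphi_np',\varphi p')+d(\varphi p',\varphi p)\le2d_P(p,p')+\tau_n'+d(\varphi_np',\varphi p').$$
Letting $p'$ range over a finite $e$-net in $H$ for given $e>0$, we see that $\varphi_n\to\varphi$ uniformly. The map $\varphi$ is continuous and injective between $2$-spheres. Its image is open by invariance of domain, and closed, so $\varphi$ is onto. Thus $\varphi$ is an isometry.

**Step 5: uniqueness puts $P_n$ near $P$.** Since $P$ is nondegenerate, (Al) shows that $\widehat Q$ is not a doubly covered polygon. So $\dim Q=3$, and $\varphi$ is induced by a motion $\theta$ with $\theta(P)=\partial Q$. Hence $K_n\to Q=\theta(K)$ and $\theta^{-1}K_n\to K$. In particular $K_n$ is nondegenerate for large $n$, and $\theta^{-1}P_n\to P$.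

**Step 6: the two points end up near $v$.** Let $x^{(n)}\in\partial D\subset P$ be the point $x$ for $\delta=\delta_n$, and let $x_n\in P_n$ be the point corresponding to $x\in M_{\delta_n}$. Since $f_{\delta_n}(x^{(n)})=x$ and $F_n=h_n^{-1}$, we have $\varphi_n(x^{(n)})=h_n^{-1}(x_n)$. As $x^{(n)}\to v$ and $\varphi_n\to\varphi$ uniformly, $h_n^{-1}(x_n)\to\varphi(v)=\theta(v)$. As $h_n\to\mathrm{id}$ uniformly, $x_n\to\theta(v)$, that is, $\theta^{-1}x_n\to v$. The same holds for $y$. So $P'=\theta^{-1}P_n$ with $n$ large has the properties required in Proposition 6. $\square$

## 8. Five segments inside every ball, and the negative answer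

For an open ball $B\subset\mathbb R^3$ let $\mathcal U_B=\{S\in\mathcal S:S\cap B\neq\emptyset\}$. This set is open: if $s\in S\cap B$, surfaces near $S$ have points near $s$. Let $\mathcal W_B$ be the set of $S\in\mathcal U_B$ having two distinct points in $B$ joined by at least five segments.

**Corollary 7.** $\operatorname{int}\mathcal W_B$ is dense in $\mathcal U_B$.

**Proof.** Let $S\in\mathcal U_B$. By (Dens), choose a strictly convex $S'\in\mathcal U_B$ close to $S$, and a point $v\in S'\cap B$. Let $P$ be the boundary of the convex hull of a sufficiently dense finite subset of $S'$ containing $v$. Then $P$ is nondegenerate and close to $S'$. By strict convexity $v$ is an extreme point of the body bounded by $S'$, hence of the smaller hull, so $v$ is a vertex of $P$. Proposition 6 gives $P'$ close to $P$ and $x,y\in B$ as in Lemma 5. By Lemma 5 a neighborhood of $P'$ lies in $\mathcal W_B$. $\square$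

**Proof of part 1 of Theorem 2.** The set $\bigcup_B\operatorname{int}\mathcal W_B$ is open. By Corollary 7 it is dense in $\mathcal S$, because each $S$ belongs to some $\mathcal U_B$. Each of its elements has a pair of points joined by at least five segments. So the set of surfaces on which any two points are joined by at most $4$ (or at most $3$) segments lies in the complement of an open dense set, and is nowhere dense. Since $\mathcal S$ is a Baire space, the complement of this set, on which the property of Problem 2 fails, is not of first category. The answer to Problem 2 is no. $\square$

## 9. Six segments can be perturbed away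

Now we show that the count $4=5-1$ is sharp on most surfaces. In this section Hausdorff distances of curves are taken in $\mathbb R^3$. Let $\mathcal A_n$ be the set of $S\in\mathcal S$ having points $x,y$ joined by six segments with pairwise Hausdorff distance at least $1/n$. Distinct segments are distinct compact sets, so $\bigcup_n\mathcal A_n$ is exactly the set of surfaces with some pair joined by at least six segments.

Each $\mathcal A_n$ is closed. Indeed, if $S_k\in\mathcal A_n$ and $S_k\to S$, then by Lemma 4, and since the radial maps tend uniformly to the identity, a subsequence of the six-tuples of segments converges uniformly to six segments of $S$ with common endpoints and pairwise Hausdorff distance at least $1/n$. In particular they are not points.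

**Proposition 8.** $\mathcal A_n$ has empty interior.

The first thing to try is to take a smooth surface with six segments from $x$ to $y$ and put a small bump on one of them. Its length changes, and this pair is destroyed. But the pair $(x,y)$ varies in a $4$-parameter family, and a bump may create a six-tuple at a nearby pair. We must treat all pairs at once. A dimension count does this. A six-tuple of geodesics of equal length from one point has $2+6+1=9$ parameters (starting point, six directions, length), while the coincidence of six endpoints on a surface is $10$ conditions. To make the conditions independent we need perturbations that move each endpoint in two independent directions without moving the others.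

So let $S_0$ be a $C^\infty$ surface of positive Gauss curvature, with metric $g_0$, outer unit normal $\nu$ and $II=\langle dp,d\nu\rangle$, which is positive definite. By (Dens) it suffices to show that $S_0$ is a limit of surfaces not in $\mathcal A_n$. For $f\in C^\infty(S_0)$ that is $C^2$-small, $S_f=\{p+f(p)\nu(p)\}$ has positive curvature, so $S_f\in\mathcal S$ by Hadamard's theorem. Since $\langle dp,\nu\rangle=0$, the metric of $S_{\epsilon f}$, pulled back to $S_0$, is
$$g_{\epsilon f}=g_0+2\epsilon f\,II+O(\epsilon^2). \tag{11}$$

**Lemma 9.** Let $\sigma:[0,\ell]\to S_0$ be a unit speed $g_0$-segment from $x$ to $y$ with $\sigma'(0)=u$, let $s_0\in(0,\ell)$, and let $W\not\ni x$ be an open neighborhood of $\sigma(s_0)$. There are $f',f''\in C_c^\infty(W)$ such that the vectors $\frac d{d\epsilon}\big|_0\exp_x^{g_{\epsilon f}}(\ell u)\in T_yS_0$ for $f=f'$ and $f=f''$ are linearly independent.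

**Proof.** **Step 1: the variation equation.** Let $T=\sigma'$, let $N$ be a unit normal field along $\sigma$, let $h=2f\,II$, and let $J(s)=\partial_\epsilon|_0\exp_x^{g_{\epsilon f}}(su)$. The Levi-Civita connection of $g_{\epsilon f}$ is $\nabla+\epsilon C+O(\epsilon^2)$, where
$$\langle C(T,T),V\rangle=(\nabla_Th)(T,V)-\tfrac12(\nabla_Vh)(T,T).$$
Differentiating the geodesic equation at $\epsilon=0$ gives
$$J''+R(J,T)T+C(T,T)=0,\qquad J(0)=J'(0)=0. \tag{12}$$

**Step 2: the tangential component.** Since $\nabla_TT=0$, (12) gives $\langle J,T\rangle''=-\langle C(T,T),T\rangle=-\frac12\frac d{ds}h(T,T)$. As $h=0$ near $x$, integrating twice gives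
$$\langle J,T\rangle(\ell)=-\int_0^\ell f\,II(T,T)\,ds. \tag{13}$$

**Step 3: the normal component.** The function $j=\langle J,N\rangle$ satisfies $j''+\kappa j=\phi$, where $\kappa$ is the Gauss curvature along $\sigma$ and $\phi=-(\nabla_Th)(T,N)+\frac12(\nabla_Nh)(T,T)$. Let $G''+\kappa G=0$, $G(\ell)=0$, $G'(\ell)=-1$. Then $(j'G-jG')'=\phi G$, and integrating from $0$ to $\ell$ gives
$$j(\ell)=\int_0^\ell G\phi\,ds. \tag{14}$$
Since $\sigma$ is a segment, no interior point $\sigma(s)$ is conjugate to $y$ along $\sigma$. So $G$ has no zero in $(0,\ell)$, and since $G'(\ell)=-1$, $G>0$ there.

**Step 4: the two functions.** Take $f'\in C_c^\infty(W)$ with $f'\ge0$ and $f'(\sigma(s_0))>0$. By (13) the $T$-component at $y$ is negative. For $f''$ use Fermi coordinates $(s,t)$ around $\sigma(s_0)$, with $t=0$ along $\sigma$ and $\partial_t=N$ there. Put $f''=t\,\varrho(s)\chi(t)$ with bump functions $\varrho\ge0$, $\varrho(s_0)>0$, and $\chi=1$ near $0$. Let the supports be so small that $\operatorname{supp}f''\subset W$ meets the simple arc $\sigma$ only in $\{t=0\}$. Along $\sigma$ we have $f''=0$, so $h=0$ and $\nabla_Th=0$, while $\nabla_Nh=2\varrho\,II$. So $\phi=\varrho\,II(T,T)$. By (13) the $T$-component of $J(\ell)$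 is $0$, and by (14) $j(\ell)=\int G\varrho\,II(T,T)\,ds>0$. The two vectors are independent. $\square$

**Proof of Proposition 8.** **Step 1: the compact set of six-tuples.** Let $X$ be the $9$-dimensional manifold of tuples $c=(x;u_1,\dots,u_6;\ell)$ with $x\in S_0$, $u_i\in T_xS_0$ of $g_0$-length $1$, $\ell>0$. Let $Z\subset X$ be the set of $c$ such that the $g_0$-geodesics $\sigma_i$ of length $\ell$ with initial direction $u_i$ are segments from $x$ to a common point $y$ with pairwise Hausdorff distance at least $1/n$. Two curves of length $\ell$ starting at $x$ have Hausdorff distance at most $\ell$, since each of their points is within $\ell$ of $x$. So $\ell\ge1/n$ on $Z$; also $\ell\le\operatorname{diam}(S_0,d_{S_0})$. The conditions defining $Z$ pass to limits, so $Z$ is compact. Segments of $S_0$ are geodesics, so if $Z=\emptyset$, then $S_0\notin\mathcal A_n$ and we are done. Assume $Z\neq\emptyset$.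

**Step 2: at each $c\in Z$ twelve functions move the six endpoints independently.** Distinct $\sigma_i,\sigma_j$ meet only at $x$ and $y$. Indeed, a common interior point $z$ has equal distances from $x$ along both. So $\sigma_i$ up to $z$ followed by $\sigma_j$ is a shortest path, hence has no corner at $z$; then the tangents at $z$ agree and $\sigma_i=\sigma_j$, a contradiction. So by Lemma 9 we can choose, for each $i$, two functions supported near an interior point of $\sigma_i$, away from the other $\sigma_j$ and from $x$, whose vectors in $T_yS_0$ are independent. The functions chosen for $\sigma_i$ vanish near the other $\sigma_j$, so they do not move the endpoints of these.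

**Step 3: one finite family for all of $Z$.** For a finite family $f_1,\dots,f_J$ and small $\epsilon\in\mathbb R^J$ let $g_\epsilon$ be the metric of $S_\epsilon:=S_{\sum\epsilon_jf_j}$ pulled back to $S_0$, and let
$$\Psi(c,\epsilon)=\big(\exp_x^{g_\epsilon}(\ell\,u_i/|u_i|_{g_\epsilon})\big)_{i=1}^6\in S_0^6, \tag{15}$$
a smooth map. With the twelve functions chosen at $c\in Z$, which vanish near $x$ so that the normalization plays no role there, $\partial_\epsilon\Psi(c,0)$ is onto $(T_yS_0)^6$ by Step 2. Surjectivity persists for nearby points of $X$ and when further functions are added. By compactness of $Z$ there is one finite family $f_1,\dots,f_J$ such that $\partial_\epsilon\Psi(c,0)$ is onto for all $c\in Z$. The set of $(c,\epsilon)$ where $\partial_\epsilon\Psi$ is onto is open and contains the compact set $Z\times\{0\}$. So it contains a product $Y\times E$ with $Y\supset Z$ open in $X$ and $E=\{|\epsilon|<\epsilon_0\}$, where $\epsilon_0>0$ is also so small that all $S_\epsilon$ have positive curvature.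

**Step 4: the count.** $\Psi$ is a submersion on $Y\times E$. The diagonal $\{(y,\dots,y)\}\subset S_0^6$ has dimension $2$ in a $12$-dimensional manifold, hence codimension $10$. So its preimage in $Y\times E$ is empty or a submanifold of dimension $9+J-10=J-1$. The projection of this preimage to $E\subset\mathbb R^J$ has measure $0$. Call the $\epsilon\in E$ outside this projection *good*. For good $\epsilon$, no $c\in Y$ has $\Psi(c,\epsilon)$ on the diagonal.

**Step 5: good perturbations leave $\mathcal A_n$.** Let $\epsilon^{(k)}\to0$ be good, and suppose $S_{\epsilon^{(k)}}\in\mathcal A_n$ for infinitely many $k$. For these $k$, six corresponding segments, pulled back to $S_0$, are $g_{\epsilon^{(k)}}$-geodesics of a common length $\ell_k$ from a point $x_k$ to a common endpoint. With their initial directions scaled to $g_0$-length $1$, they give $c_k\in X$ with $\Psi(c_k,\epsilon^{(k)})$ on the diagonal. As in Step 1, $\ell_k\ge1/n$, and $\ell_k$ is bounded above. So a subsequence of $c_k$ converges to some $c\in X$. Since $g_{\epsilon^{(k)}}\to g_0$ smoothly, the geodesics converge uniformly to the $g_0$-geodesics given by $c$, and the intrinsic distances converge uniformly. Moreover, the maps $S_0\to S_{\epsilon^{(k)}}$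 converge uniformly to the identity. So the geodesics of $c$ are $g_0$-segments with a common endpoint and pairwise Hausdorff distance at least $1/n$, that is, $c\in Z$. Then $c_k\in Y$ for large $k$ in the subsequence, which contradicts goodness. So $S_{\epsilon^{(k)}}\notin\mathcal A_n$ for large $k$, while $S_{\epsilon^{(k)}}\to S_0$. $\square$

## 10. Exactly five segments on most surfaces

**Proof of part 2 of Theorem 2.** Let $B_1,B_2,\dots$ be the open balls with rational centers and radii. By Corollary 7, $\operatorname{int}\mathcal W_{B_j}$ is an open dense subset of the open set $\mathcal U_{B_j}$, so $\mathcal U_{B_j}\setminus\operatorname{int}\mathcal W_{B_j}$ is nowhere dense. The sets $\mathcal A_n$ are closed with empty interior by Proposition 8, hence nowhere dense. These are countably many sets, so most $S\in\mathcal S$ lie outside all of them. Let $S$ be such a surface.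

(a) Since $S\notin\bigcup_n\mathcal A_n$, no two points of $S$ are joined by six or more segments.

(b) A nonempty open subset of $S$ contains $S\cap B_j\neq\emptyset$ for some $j$. Then $S\in\mathcal U_{B_j}$, so $S\in\operatorname{int}\mathcal W_{B_j}$, and there are two distinct points of $S\cap B_j$ joined by at least five segments. By (a) they are joined by exactly five. $\square$
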